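\title{The Maximal Number of Weierstrass Gaps at $n$ Points of a Compact Riemann Surface}

\begin{abstract}
Let $P_1,\dots,P_n$ be $n\ge 2$ distinct points on a compact Riemann surface $M$ of genus $g$. A vector $\gamma\in\mathbb{N}_0^n$ is a Weierstrass gap if no meromorphic function has pole divisor $\sum\gamma_iP_i$. Ballico and Kim conjectured that for $g$ large with respect to $n$ there are at most $\sum_m\binom nm\binom gm2^m-\binom{g+n}n$ gaps, with equality exactly when $M$ is hyperelliptic and all $P_i$ are ramification points of the hyperelliptic map. We prove this for $g\ge 9\cdot4^n+14$. For $g\ge18\cdot4^n+14$ every other configuration misses the bound by at least $\frac{n}{2(n-1)!}(g/2)^{n-1}$, and bielliptic surfaces show that the order $g^{n-1}$ is optimal. The proof counts nongaps in two ways when one of the points carries few functions, and otherwise finds a double cover ramified at all the points, on which the gaps can be computed.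
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a compact Riemann surface of genus $g\ge2$ and let $P_1,\dots,P_n$ be distinct points of $M$. Which divisors supported on these points are pole divisors of meromorphic functions? For $\gamma\in\mathbb{N}_0^n$, where $\mathbb{N}_0=\{0,1,2,\dots\}$, put $D_\gamma=\sum_i\gamma_iP_i$ and $|\gamma|=\sum_i\gamma_i$, and let
\[
H=H(P_1,\dots,P_n)=\{\gamma\in\mathbb{N}_0^n : (f)_\infty=D_\gamma\ \text{for some meromorphic function } f \text{ on } M\}.
\]
Constant functions are allowed, so $0\in H$. The elements of $G=G(P_1,\dots,P_n)=\mathbb{N}_0^n\setminus H$ are the \emph{Weierstrass gaps} at $(P_1,\dots,P_n)$, and the elements of $H$ are the \emph{nongaps}.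

For $n=1$ there are always $g$ gaps: the dimension $h^0(cP_1)$ of the space of functions with pole divisor at most $cP_1$ rises from $1$ at $c=0$ to $g$ at $c=2g-1$ in steps of size $0$ or $1$, so exactly $g$ of these $2g-1$ steps have size $0$, and all later steps have size $1$. For $n\ge2$ the set $G$ is still finite, but its size depends on $M$ and on the points. If, for instance, $h^0(D_\gamma)=\max(1,|\gamma|-g+1)$ for all $\gamma$, which is the least value that Riemann--Roch permits, then the gaps are the vectors with $0<|\gamma|\le g$ (by Lemma~\ref{lem:criterion} below), and there are $\binom{g+n}n-1\sim g^n/n!$ of them.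

How large can $\#G$ be? By Riemann--Roch, $\gamma$ is a gap exactly when some holomorphic differential vanishes to order exactly $\gamma_i-1$ at one point $P_i$ and to order at least $\gamma_j$ at the other points $P_j$ (Lemma~\ref{lem:forms}). A differential has $2g-2$ zeros, so gaps satisfy $|\gamma|\le 2g-1$, and many gaps require many differentials whose zeros are concentrated on the $P_i$. This points to a candidate. Suppose that $M$ is hyperelliptic, that is, $M$ has a map $\pi\colon M\to\mathbb{P}^1$ of degree $2$. The fibers of $\pi$ form the hyperelliptic series $g^1_2$, the unique base-point-free complete linear system of degree $2$ and dimension $1$, and $|2P|=g^1_2$ means that $2P$ is a fiber, that is, $\pi$ is ramified at $P$. The divisors of holomorphic differentials on $M$ are the pullbacks of \emph{all} effective divisors of degree $g-1$ on $\mathbb{P}^1$. If $\pi$ is ramified at every $P_i$, the zeros can therefore be placed at the $P_i$ at will, subject only to parity. We call this the \emph{hyperelliptic configuration}. Its gaps are the vectors $\gamma$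 with at least one odd coordinate and $\sum_j\lceil\gamma_j/2\rceil\le g$ (Proposition~\ref{prop:hyp}), and their number is
\[
B(g,n)=\sum_{m=0}^n\binom nm\binom gm2^m-\binom{g+n}n .
\]
One has $B(g,1)=g$, $B(g,2)=\frac12(3g^2+g)$, and $B(g,n)\sim(2^n-1)g^n/n!$ for fixed $n$.

\medskip
\noindent\textbf{Conjecture} (Ballico--Kim; see \cite{source}). \emph{For every $n\ge2$ there is $g_0(n)$ such that for every compact Riemann surface $M$ of genus $g\ge g_0(n)$ and all distinct points $P_1,\dots,P_n\in M$,}
\begin{equation}\label{eq:conj}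
\#G(P_1,\dots,P_n)\le B(g,n),
\end{equation}
\emph{with equality if and only if $M$ is hyperelliptic and $|2P_i|=g^1_2$ for $i=1,\dots,n$.}
\medskip

The conjecture is known for $n=2$ and $n=3$, and for hyperelliptic $M$ and every $n\ge2$. We prove it for all $n$, without using these cases.

\begin{theorem}\label{thm:main}
Let $n\ge2$ and $g\ge9\cdot4^n+14$. For every $M$ of genus $g$ and all distinct $P_1,\dots,P_n\in M$ we have $\#G\le B(g,n)$, with equality if and only if $M$ is hyperelliptic and $|2P_i|=g^1_2$ for all $i$.
\end{theorem}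

The first step of the proof is a bound with the same leading term, valid in every genus.

\begin{theorem}\label{thm:universal}
For all $g\ge2$ and $n\ge2$,
\[
\#G\le\binom{2g-1+n}n-\binom{g-1+n}n .
\]
For $n=2$ the right side equals $B(g,2)$, so \eqref{eq:conj} holds for $n=2$ and every $g\ge2$.
\end{theorem}

The proof also measures how far the other configurations stay from the bound. Call a map $\pi\colon M\to Y$ of degree $2$ onto a compact Riemann surface $Y$ of genus $p$ an \emph{admissible double cover of genus $p$} if $p\le(g-6)/6$ and $\pi$ is ramified at all $P_i$.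

\begin{theorem}\label{thm:stability}
Let $n\ge2$ and $g\ge18\cdot4^n+14$.
\begin{enumerate}
\item[(a)] If there is no admissible double cover, then $\#G\le B(g,n)-\frac1{72\,(n-2)!}\left(\frac g2\right)^n$.
\item[(b)] If there is one of genus $p\ge1$, then $\#G\le B(g,n)-\frac{np}{2\,(n-1)!}\left(\frac g2\right)^{n-1}$.
\item[(c)] If there is one of genus $p=0$, then $\#G=B(g,n)$.
\end{enumerate}
Consequently, whenever equality fails in \eqref{eq:conj}, $\#G\le B(g,n)-\frac{n}{2\,(n-1)!}\left(\frac g2\right)^{n-1}$.
\end{theorem}

The order $g^{n-1}$ in the last bound is optimal. Recall that $M$ is \emph{bielliptic} if it has a map of degree $2$ onto a surface of genus $1$.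

\begin{theorem}\label{thm:bielliptic}
Let $n\ge2$ and $g\ge n+4$. If $M$ is bielliptic and $P_1,\dots,P_n$ are ramification points of the bielliptic map, then
\[
0<B(g,n)-\#G\le2^{n+1}\binom{g+n-1}{n-1}.
\]
\end{theorem}

\subsection*{Outline of the proof}
A greedy construction produces $\binom{g-1+n}n$ nongaps with $|\gamma|\le2g-1$ on every surface, which gives Theorem~\ref{thm:universal}. For $n\ge3$ that bound exceeds $B(g,n)$ by an error $X$ of order $g^{n-1}$, and the task is to recover this error. If $h^0(gP_i)-1<g/3+1$ for some $i$, a second way of producing nongaps yields a gain of order $g^n$, which beats $X$ once $g$ is large (Section~\ref{sec:count}). If the opposite inequality holds for all $i$, Castelnuovo theory provides an admissible double cover (Section~\ref{sec:cover}). By Theorem~\ref{thm:bielliptic}, such a configuration can come within order $g^{n-1}$ of $B(g,n)$, which is the order of $X$, so here the gaps must be determined almost exactly. We do this first, in Section~\ref{sec:double}, because it also explains the number $B(g,n)$. Section~\ref{sec:proofs}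 assembles the pieces.

\section{Jumps}\label{sec:jumps}

For a divisor $D$ on a compact Riemann surface $C$ of genus $g(C)$, let $L(D)$ be the space of meromorphic functions $f$ with $\operatorname{div}f+D\ge0$, together with $0$, and let $h^0(D)=\dim L(D)$. For every point $Q$ the difference $h^0(D)-h^0(D-Q)$ is $0$ or $1$. Let $K$ be a canonical divisor; $h^0(K-D)$ is the dimension of the space of differentials $\omega$ with $\operatorname{div}\omega\ge D$, and $D$ is \emph{special} if $h^0(K-D)>0$. We use two standard theorems throughout.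
\begin{itemize}
\item \emph{Riemann--Roch:} $h^0(D)-h^0(K-D)=\deg D+1-g(C)$. Hence $h^0(D)=\deg D+1-g(C)$ if $\deg D\ge2g(C)-1$, and $h^0(D)>h^0(D-Q)$ for every point $Q$ if $\deg D\ge2g(C)$.
\item \emph{Clifford:} if $D$ is special and $h^0(D)>0$, then $h^0(D)-1\le\frac12\deg D$.
\end{itemize}
We also use that $\mathbb{N}_0^n$ contains $\binom{a+n}n$ vectors $k$ with $|k|\le a$ and $\binom{a+n-1}{n-1}$ vectors with $|k|=a$.

On $M$ put $r(\gamma)=h^0(D_\gamma)-1\ge0$ for $\gamma\in\mathbb{N}_0^n$. Let $e_1,\dots,e_n$ be the unit vectors, $\operatorname{supp}\gamma=\{i:\gamma_i\ge1\}$, and order $\mathbb{N}_0^n$ coordinatewise. An index $i\in\operatorname{supp}\gamma$ is a \emph{jump at $\gamma$} if $r(\gamma)=r(\gamma-e_i)+1$, that is, if some $f\in L(D_\gamma)$ has a pole of order exactly $\gamma_i$ at $P_i$; otherwise $r(\gamma)=r(\gamma-e_i)$. Membership in $H$ asks for one function with the exact pole order at all points at once, and this can be tested one point at a time.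

\begin{lemma}\label{lem:criterion}
A vector $\gamma$ lies in $H$ if and only if every $i\in\operatorname{supp}\gamma$ is a jump at $\gamma$.
\end{lemma}

\begin{proof}
A function with $(f)_\infty=D_\gamma$ witnesses all jumps. Conversely, if all $i\in\operatorname{supp}\gamma$ are jumps, the spaces $L(D_{\gamma-e_i})$ are finitely many proper subspaces of the complex vector space $L(D_\gamma)$. They do not cover it, and any $f$ outside their union has $(f)_\infty=D_\gamma$.
\end{proof}

A jump in direction $i$ survives when the other coordinates grow. All nongaps in Section~\ref{sec:count} are built from this fact.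

\begin{lemma}[Persistence]\label{lem:persist}
\begin{enumerate}
\item[(a)] If $i$ is a jump at $\gamma$, $\gamma'\ge\gamma$ and $\gamma'_i=\gamma_i$, then $i$ is a jump at $\gamma'$.
\item[(b)] If $\gamma_1=0$ and $b\ge0$, then $r(be_1+\gamma)-r(\gamma)\ge r(be_1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A function in $L(D_\gamma)$ with pole order exactly $\gamma_i$ at $P_i$ lies in $L(D_{\gamma'})$. (b) The left side is the number of $c\in\{1,\dots,b\}$ such that $1$ is a jump at $ce_1+\gamma$. Since $r(0)=0$, the right side is the number of such $c$ for which $1$ is a jump at $ce_1$. Apply (a).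
\end{proof}

\begin{lemma}\label{lem:range}
Let $S=\{\gamma\in\mathbb{N}_0^n:|\gamma|\le2g-1\}$.
\begin{enumerate}
\item[(a)] $r(\gamma)\ge|\gamma|-g$, with equality if $|\gamma|\ge2g-1$.
\item[(b)] $r(\gamma)\le|\gamma|/2$ if $|\gamma|\le2g$.
\item[(c)] $G\subset S$, and $r(\gamma)\le g-1$ if and only if $\gamma\in S$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) is Riemann--Roch. (b) is Clifford's theorem if $D_\gamma$ is special; otherwise $r(\gamma)=|\gamma|-g\le|\gamma|/2$. For (c), if $|\gamma|\ge2g$, then $r(\gamma)\ge g$ and every $i\in\operatorname{supp}\gamma$ is a jump, both by (a). If $\gamma\in S$, then $r(\gamma)\le|\gamma|/2<g$ by (b).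
\end{proof}

\begin{lemma}\label{lem:forms}
A vector $\gamma$ lies in $G$ if and only if there are $i\in\operatorname{supp}\gamma$ and a holomorphic differential $\omega$ on $M$ with
\begin{equation}\label{eq:forms}
\operatorname{ord}_{P_i}\omega=\gamma_i-1,\qquad\operatorname{ord}_{P_j}\omega\ge\gamma_j\quad(j\ne i).
\end{equation}
\end{lemma}

\begin{proof}
By Riemann--Roch, $h^0(D_\gamma)=h^0(D_\gamma-P_i)$ if and only if $h^0(K-D_\gamma+P_i)=h^0(K-D_\gamma)+1$. This says that some $\omega$ has $\operatorname{div}\omega\ge D_\gamma-P_i$ but not $\operatorname{div}\omega\ge D_\gamma$, which is \eqref{eq:forms}. Now apply Lemma~\ref{lem:criterion}.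
\end{proof}

\section{Double covers ramified at all the points}\label{sec:double}

\subsection{The number $B(g,n)$}
For $\gamma\in\mathbb{N}_0^n$ let $\beta=\beta(\gamma)$ be the vector with $\beta_j=\lceil\gamma_j/2\rceil$, and let $O(\gamma)=\{j:\gamma_j\text{ is odd}\}$. The pair $(\beta,O(\gamma))$ determines $\gamma$, and $|\gamma|=2|\beta|-\#O(\gamma)$. Put
\[
R=\{\gamma:|\beta(\gamma)|\le g\},\qquad R^*=\{\gamma\in R:O(\gamma)\ne\emptyset\}.
\]

\begin{lemma}\label{lem:R}
$\#R=\sum_m\binom nm\binom gm2^m$ and $\#R^*=B(g,n)$.
\end{lemma}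

\begin{proof}
Sort $R$ by the support of $\beta$. For a support of size $m$ there are $\binom gm$ tuples of $m$ positive integers with sum at most $g$ (their partial sums form an $m$-element subset of $\{1,\dots,g\}$), and each $\beta_j\ge1$ comes from the two values $\gamma_j=2\beta_j-1$ and $\gamma_j=2\beta_j$. The set $R\setminus R^*$ consists of the $\binom{g+n}n$ vectors $2\beta$ with $|\beta|\le g$.
\end{proof}

\subsection{Invariant and anti-invariant differentials}
Let $\pi\colon M\to Y$ be a map of degree $2$, ramified at all $P_j$, with $Y$ of genus $p$, and assume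
\begin{equation}\label{eq:standing}
p=0,\qquad\text{or}\qquad p\ge1\ \text{ and }\ g\ge4p+n .
\end{equation}
Let $\iota$ be the involution that exchanges the sheets; the $\iota$-invariant meromorphic functions are the pullbacks of functions on $Y$. Put $Q_j=\pi(P_j)$ and $F_\beta=\sum_j\beta_jQ_j$. We want to move condition \eqref{eq:forms} down to $Y$, where the genus is small compared with the degrees that occur, so that Riemann--Roch is almost always exact.

Every holomorphic differential splits as $\omega=\omega_++\omega_-$ with $\iota^*\omega_\pm=\pm\omega_\pm$. At a ramification point choose local coordinates $u$ on $M$ and $v$ on $Y$ with $v=u^2$, so that $\iota^*u=-u$. Then $\iota^*(u^a\,du)=(-1)^{a+1}u^a\,du$, so $\omega_+$ collects the terms of $\omega$ with odd $a$ and $\omega_-$ those with even $a$. The two parts cannot cancel: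
\[
\operatorname{ord}_{P_j}\omega=\min(\operatorname{ord}_{P_j}\omega_+,\operatorname{ord}_{P_j}\omega_-)\qquad\text{for all }j .
\]
Hence, if $\omega$ satisfies \eqref{eq:forms}, both parts satisfy the inequalities and one of them has order exactly $\gamma_i-1$ at $P_i$. It is enough to test \eqref{eq:forms} on invariant and on anti-invariant differentials. This is where ramification at \emph{every} $P_j$ is used.

\emph{Invariant differentials.} The ratio of an invariant differential and the pullback of a fixed nonzero meromorphic differential on $Y$ is an invariant function. So an invariant differential has the form $\pi^*\eta$ with $\eta$ meromorphic on $Y$. Since $\pi^*(v^a\,dv)=2u^{2a+1}\,du$, we have $\operatorname{ord}_P\pi^*\eta=2\operatorname{ord}_{\pi(P)}\eta+1$ at ramification points $P$, and elsewhere $\pi$ is a local isomorphism. Thus $\pi^*\eta$ is holomorphic if and only if $\eta$ is, and the invariant holomorphic differentials form a space of dimension $p$.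

\emph{Anti-invariant differentials.} These form a space of dimension $g-p>0$. Fix a nonzero one, $\omega_0$. Its divisor is $\iota$-invariant and has even multiplicity at ramification points, so it equals $\pi^*N$ for an effective divisor $N$ of degree $g-1$ on $Y$. Every nonzero anti-invariant meromorphic differential is $(\pi^*f)\,\omega_0$ with $f$ meromorphic on $Y$, and its divisor $\pi^*(\operatorname{div}f+N)$ is effective if and only if $f\in L(N)$. So the divisors of anti-invariant holomorphic differentials are exactly the $\pi^*Z$ with $Z\in|N|$, and their order at $P_j$ is $2\operatorname{ord}_{Q_j}Z$.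

Now insert these orders into \eqref{eq:forms}. The condition $2a=\gamma_i-1$ means that $\gamma_i$ is odd and $a=\beta_i-1$, and $2a\ge\gamma_j$ means $a\ge\beta_j$. The condition $2a+1=\gamma_i-1$ means that $\gamma_i$ is even and $a=\beta_i-1$, and $2a+1\ge\gamma_j$ means $a\ge\lfloor\gamma_j/2\rfloor$. This proves the following.

\begin{lemma}\label{lem:split}
$G=G^-\cup G^+$, where, with $\beta=\beta(\gamma)$:
\begin{itemize}
\item $\gamma\in G^-$ if and only if for some $i\in O(\gamma)$ there is $Z\in|N|$ with $\operatorname{ord}_{Q_i}Z=\beta_i-1$ and $\operatorname{ord}_{Q_j}Z\ge\beta_j$ for $j\ne i$; equivalently, $h^0(N-F_\beta+Q_i)>h^0(N-F_\beta)$ for some $i\in O(\gamma)$;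
\item $\gamma\in G^+$ if and only if for some $i$ with $\gamma_i\ge2$ even there is a holomorphic differential $\eta$ on $Y$ with $\operatorname{ord}_{Q_i}\eta=\beta_i-1$ and $\operatorname{ord}_{Q_j}\eta\ge\lfloor\gamma_j/2\rfloor$ for $j\ne i$.
\end{itemize}
\end{lemma}

Degrees locate the two sets. If $\gamma\in G^-$, then $|\beta|-1\le\deg Z=g-1$, so $G^-\subset R^*$. If $\gamma\in G^+$, then $p\ge1$ and $\sum_j\lfloor\gamma_j/2\rfloor-1\le2p-2$. Since $\gamma_i$ is even, $\#O(\gamma)\le n-1$, and therefore
\begin{equation}\label{eq:Gplus}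
\sum_j\lfloor\gamma_j/2\rfloor\le2p-1\quad\text{and}\quad|\beta|\le2p+n-2\qquad\text{for }\gamma\in G^+ .
\end{equation}

\begin{proposition}\label{prop:hyp}
If $p=0$, then $G=R^*$ and $\#G=B(g,n)$, for every $g\ge2$.
\end{proposition}

\begin{proof}
Here $G^+=\emptyset$, so $G=G^-\subset R^*$. Let $\gamma\in R^*$ and $i\in O(\gamma)$, and choose $Q\notin\{Q_1,\dots,Q_n\}$. The divisor $Z=F_\beta-Q_i+(g-|\beta|)Q$ is effective of degree $g-1$. On $\mathbb{P}^1$ all divisors of the same degree are linearly equivalent, so $Z\in|N|$ and $\gamma\in G^-$.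
\end{proof}

For $n=1$ this gives the gaps $1,3,\dots,2g-1$. For $n=g=2$ it gives the $B(2,2)=7$ gaps $(1,0)$, $(3,0)$, $(0,1)$, $(0,3)$, $(1,1)$, $(1,2)$, $(2,1)$.

\subsection{Covers of positive genus}
For $p\ge1$ two effects compete. Invariant differentials may create gaps outside $R^*$; by \eqref{eq:Gplus} these lie near the origin, in a region whose size is governed by $p$. On the other hand, $|N|$ no longer contains every effective divisor of degree $g-1$, so gaps are lost near the boundary $|\beta|=g$, on a set of order $pg^{n-1}$. The hypothesis $g\ge4p+n$ keeps the two regions apart and makes the loss larger than the gain.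

\begin{proposition}\label{prop:positive}
If $p\ge1$ and $g\ge4p+n$, then
\[
\#G\le B(g,n)-np\binom{g-2p+n-1}{n-1}+\binom{2p-1+n}n-1\le B(g,n)-\frac{np}{2\,(n-1)!}\Bigl(\frac g2\Bigr)^{n-1}-1 .
\]
\end{proposition}

\begin{proof}
We have $\#G=B(g,n)-\#(R^*\setminus G)+\#(G\setminus R^*)$.

\emph{The gain.} An element $\gamma\in G\setminus R^*$ lies in $G^+$. By \eqref{eq:Gplus}, $|\beta|\le2p+n-2\le g$, so $\gamma\in R\setminus R^*$. Thus $\gamma=2\beta$ with $\beta\ne0$, and $|\beta|\le2p-1$ by \eqref{eq:Gplus}. Hence $\#(G\setminus R^*)\le\binom{2p-1+n}n-1$.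

\emph{The loss.} We look at vectors with exactly one odd coordinate, for which membership in $G^-$ is a single condition. Fix $i$ and $\beta'\in\mathbb{N}_0^n$ with $\beta'_i=0$ and $|\beta'|\le g-2p$, and put $A=N-F_{\beta'}$. Call $c\ge1$ a \emph{drop} if $h^0(A-(c-1)Q_i)>h^0(A-cQ_i)$. As $c$ grows, $h^0(A-cQ_i)$ decreases from $h^0(A)$ to $0$ in steps of size at most $1$, so there are exactly $h^0(A)$ drops. Since $\deg A=g-1-|\beta'|\ge2p-1$, we have $h^0(A)=g-p-|\beta'|$. A drop $c$ needs $\deg(A-(c-1)Q_i)\ge0$, that is, $c\le g-|\beta'|$. So exactly $p$ of the values $c\in\{1,\dots,g-|\beta'|\}$ are not drops.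

For such a $c$ let $\gamma=2\beta'+(2c-1)e_i$. Then $O(\gamma)=\{i\}$, $\beta=\beta'+ce_i$ and $|\beta|\le g$, so $\gamma\in R^*$. Moreover $N-F_\beta+Q_i=A-(c-1)Q_i$, so $\gamma\notin G^-$. Since $c$ is not a drop, Riemann--Roch forces $\deg(N-F_\beta+Q_i)=g-|\beta|\le2p-1$. Hence $|\beta|\ge g-2p+1\ge2p+n+1$, and $\gamma\notin G^+$ by \eqref{eq:Gplus}. The vector $\gamma$ determines $i$, $\beta'$ and $c$, and for each $i$ there are $\binom{g-2p+n-1}{n-1}$ choices of $\beta'$. Therefore $\#(R^*\setminus G)\ge np\binom{g-2p+n-1}{n-1}$, which proves the first inequality.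

\emph{Comparison.} From $2p+n\le g-2p$ and $n\ge2$ we get
\[
\binom{2p-1+n}n=\frac{2p(2p+1)\cdots(2p+n-1)}{n!}\le\frac2{n^2}\cdot\frac{np\,(g-2p)^{n-1}}{(n-1)!}\le\frac12\,np\binom{g-2p+n-1}{n-1},
\]
where we used $\binom{a+n-1}{n-1}\ge a^{n-1}/(n-1)!$ with $a=g-2p$. So at least half of the loss survives, and $g-2p\ge g/2$ gives the second inequality.
\end{proof}

\begin{example}
Let $p=1$ and $c_0=g-|\beta'|\ge2$. The divisor $A-(c_0-1)Q_i$ has degree $0$. If it is not principal, then $c_0$ is the one value that is not a drop. If it is principal, then $c_0$ is a drop, and $c_0-1$ is not, because $h^0(Q_i)=h^0(0)=1$ on a surface of genus $1$.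
\end{example}

\section{Counting nongaps on an arbitrary surface}\label{sec:count}

Since $G=S\setminus H$ and $\#S=\binom{2g-1+n}n$, an upper bound for $\#G$ is a lower bound for $\#(H\cap S)$. By Lemma~\ref{lem:range}(c), $H\cap S$ is the set of nongaps with $r\le g-1$, and this description by $r$ is the one we can count.

\subsection{Greedy nongaps}
We raise the coordinates one after the other, each time stopping at a jump.

\begin{lemma}\label{lem:greedy}
For $k\in\mathbb{N}_0^n$ define $\gamma=\Gamma(k)$ inductively by letting $\gamma_i$ be the least $c\ge0$ with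
\[
r(\gamma_1,\dots,\gamma_{i-1},c,0,\dots,0)=k_1+\dots+k_i .
\]
Then $\Gamma$ is well defined and injective, $\Gamma(k)\in H$, and $r(\Gamma(k))=|k|$.
\end{lemma}

\begin{proof}
As a function of $c$, the left side starts at $k_1+\dots+k_{i-1}$, increases in steps of size $0$ or $1$, and is unbounded by Lemma~\ref{lem:range}(a). So $\gamma_i$ exists. If $\gamma_i>0$, minimality makes $i$ a jump at $(\gamma_1,\dots,\gamma_i,0,\dots,0)$, hence at $\gamma$ by persistence. Thus $\gamma\in H$. The partial sums of $k$ are the values $r(\gamma_1,\dots,\gamma_i,0,\dots,0)$, so $\gamma$ determines $k$, and $r(\gamma)=|k|$.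
\end{proof}

The vectors $\Gamma(k)$ with $|k|\le g-1$ are $\binom{g-1+n}n$ distinct elements of $H\cap S$. This proves the inequality of Theorem~\ref{thm:universal}. We compare it with $B(g,n)$.

\begin{lemma}\label{lem:X}
Let $X=\#(S\setminus R)$. Then
\[
\binom{2g-1+n}n-\binom{g-1+n}n=B(g,n)+X .
\]
Moreover $X=0$ for $n=2$, and $X\le n2^{n-2}\binom{g+n-3}{n-1}$ for all $n\ge2$.
\end{lemma}

\begin{proof}
An element of $R\setminus S$ satisfies $2g\le|\gamma|\le2|\beta|\le2g$, so $\gamma=2\beta$ with $|\beta|=g$. Hence $\#(R\setminus S)=\binom{g+n-1}{n-1}=\binom{g+n}n-\binom{g-1+n}n$. By Lemma~\ref{lem:R},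
\[
\#S-\binom{g-1+n}n-B(g,n)=\#S-\#R+\#(R\setminus S)=X .
\]
Let $\gamma\in S\setminus R$, $m=\#O(\gamma)$ and $|\beta|=g+\ell$ with $\ell\ge1$. From $|\gamma|=2g+2\ell-m\le2g-1$ we get $1\le\ell\le(m-1)/2$. In particular $m\ge3$, so $X=0$ for $n=2$. Given $O(\gamma)$ and $\ell$, the vector $\beta$ satisfies $\beta_j\ge1$ for $j\in O(\gamma)$, so there are $\binom{g+\ell-m+n-1}{n-1}$ choices for it if $g+\ell-m\ge0$ and none otherwise. Since $\ell-m\le-(m+1)/2\le-2$, this is at most $\binom{g+n-3}{n-1}$. Summing over $O(\gamma)$ and $\ell$,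
\[
X\le\sum_{m\ge1}\binom nm\frac{m-1}2\binom{g+n-3}{n-1}=\frac{n2^{n-1}-2^n+1}2\binom{g+n-3}{n-1}\le n2^{n-2}\binom{g+n-3}{n-1}.\qedhere
\]
\end{proof}

Theorem~\ref{thm:universal} is now proved. For $n\ge3$ the error is real: the terms with $m=3$, $\ell=1$ give $X\ge\binom n3\binom{g+n-3}{n-1}$, and $X=\binom g2$ for $n=3$. In the hyperelliptic configuration the elements of $S\setminus R$, such as $(2g-3,1,1)$, are nongaps by Proposition~\ref{prop:hyp}, and the greedy construction misses them. It finds only the even vectors $\Gamma(k)=2k$, $|k|\le g-1$, because pullbacks from $\mathbb{P}^1$ give $r(2k)\ge|k|$, while $r(\gamma)<|k|$ for $|\gamma|<2|k|$ by Lemma~\ref{lem:range}(b). On a general surface there is no parity structure from which to produce analogues of these vectors, so we look for a different supply of nongaps.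

\subsection{Rows and columns}
Let $n=2$. Let $a$ be a nongap at $P_1$ with $r(a,0)=k\le g-1$, and walk up the column $\gamma_1=a$. At $(a,0)$ and at each point where $2$ is a jump we meet a nongap, by persistence. Along these points $r$ takes the values $k,k+1,\dots$ once each, so the column contains $g-k$ of them in $S$. These are the greedy vectors, $g+(g-1)+\dots+1=\binom{g+1}2$ in all. Exchanging $P_1$ and $P_2$, we find equally many nongaps along the rows through the nongaps at $P_2$. In the hyperelliptic configuration both searches return the even vectors; in general they may return different sets. To combine them without double counting, fix a level $b$, and use columns where $\gamma_1>b$ and rows where $\gamma_1\le b$; see Figure~\ref{fig:rows}.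

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\draw[->] (0,0)--(7,0) node[right]{$\gamma_1$};
\draw[->] (0,0)--(0,6.8) node[above]{$\gamma_2$};
\draw (6,0) node[below]{$2g-1$}--(0,6) node[left]{$2g-1$};
\draw[dashed] (3.1,0) node[below]{$b$}--(3.1,4.3);
\draw[dotted] (0,2.9) node[left]{$2g-1-b$}--(3.1,2.9);
\foreach \y in {0,1.2,2.2} \draw[thick] (0,\y)--(3.1,\y);
\foreach \y in {3.5,4.3,5.1} \draw[ultra thick] (0,\y)--({6-\y},\y);
\foreach \x in {3.8,4.5,5.2} \draw[thick] (\x,0)--(\x,{6-\x});
\end{tikzpicture}
\caption{Counting nongaps for $n=2$ (schematic). All gaps lie in the triangle $\gamma_1+\gamma_2\le2g-1$. To the right of the level $b$, nongaps are counted along the columns over the nongaps at $P_1$; to the left, along the rows through the nongaps at $P_2$. A row at height at least $2g-1-b$ (bold) leaves the triangle before it crosses $\gamma_1=b$, so the cut at $b$ loses none of its nongaps.}\label{fig:rows}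
\end{figure}

\begin{example}
Let $n=2$, $g=3$, and suppose $r(3,0)=0$, so the nongaps at $P_1$ are $0,4,5,\dots$. Take $b=3$. The columns over $4$ and $5$ contain $2+1$ nongaps in $S$. The only column with $\gamma_1\le3$ is the one over $0$, which contains the three nongaps $(0,a_0),(0,a_1),(0,a_2)$, where $r(0,a_k)=k$. The rows through these points do better. By Lemma~\ref{lem:range}(b), $a_1\ge2$, so $r(3,a_1)\ge3+2-3=2>r(0,a_1)$ by Lemma~\ref{lem:range}(a). Thus the row through $(0,a_1)$ contains a second nongap $(c,a_1)$, with $c\le3$ and $r=2$. We have found $7$ nongaps among the $21$ points of $S$, so $\#G\le14<15=B(3,2)$.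
\end{example}

The same mechanism works for all $n$. Persistence shows that the truncated rows never find fewer nongaps than the columns they replace. Clifford's theorem pushes the rows with large $r$ so far from the origin that Riemann--Roch fills them completely before level $b$, whereas the columns account for at most $r(be_1)+1$ elements per row.

\begin{proposition}\label{prop:excess}
Let $n\ge2$, $1\le i\le n$, $0\le b\le2g-1$ and $s=r(be_i)$. Put
\[
E=\sum_{q=s+2}^{\lfloor(b+1)/2\rfloor}(q-1-s)\binom{g-q+n-2}{n-2}.
\]
Then $\#(H\cap S)\ge\binom{g-1+n}n+E$, and consequently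
\begin{equation}\label{eq:master}
\#G\le B(g,n)+X-E .
\end{equation}
\end{proposition}

\begin{proof}
After renumbering the points we may take $i=1$. Note that $s\le g-1$ by Lemma~\ref{lem:range}(c).

\emph{Nongaps with $\gamma_1>b$.} Let $k\in\mathbb{N}_0^n$ with $k_1\ge s+1$ and $|k|\le g-1$. Then $\Gamma(k)\in H\cap S$. Its first coordinate $c$ satisfies $r(ce_1)=k_1>r(be_1)$, so $c>b$. The number of such nongaps equals
\[
\#\{k:|k|\le g-1,\ k_1\ge s+1\}.
\]

\emph{Nongaps with $\gamma_1\le b$.} Let $\Gamma'$ be the greedy map of Lemma~\ref{lem:greedy} for the points $P_2,\dots,P_n$. Let $k'\in\mathbb{N}_0^{n-1}$ with $|k'|\le g-1$, and put $\gamma'=\Gamma'(k')$ and $q=g-|k'|\ge1$. Then $(0,\gamma')\in H$ and $r(0,\gamma')=g-q$. Consider those $c\in\{0,\dots,b\}$ for which $c=0$ or $1$ is a jump at $(c,\gamma')$. For each of them $(c,\gamma')\in H$, because the jumps at $(0,\gamma')$ persist. Along these $c$ the function $r(c,\gamma')$ takes each of the values $g-q,\dots,r(b,\gamma')$ once. So the number of them with $r\le g-1$ is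
\[
\nu(k')=\min\bigl(q,\ 1+r(b,\gamma')-r(0,\gamma')\bigr)\ge\min(q,s+1),
\]
by Lemma~\ref{lem:persist}(b). Since $\Gamma'$ is injective, different pairs $(c,k')$ give different vectors. The number $\min(q,s+1)$ counts the integers $k_1$ with $0\le k_1\le s$ and $k_1+|k'|\le g-1$. Hence
\[
\sum_{k'}\min(q,s+1)=\#\{k:|k|\le g-1,\ k_1\le s\},
\]
which together with the first count gives $\binom{g-1+n}n$.

\emph{The excess.} Suppose $q\le(b+1)/2$. Since $r(0,\gamma')\le g-1$, we have $|\gamma'|\le2g-1$, and Lemma~\ref{lem:range}(b) gives $|\gamma'|\ge2(g-q)$. Then $b+|\gamma'|\ge b+2g-2q\ge2g-1$, so $r(b,\gamma')\ge g-1$ by Lemma~\ref{lem:range}(a), and $\nu(k')=q$. For $q\ge s+2$ this exceeds $\min(q,s+1)$ by $q-1-s$. There are $\binom{g-q+n-2}{n-2}$ vectors $k'$ with $|k'|=g-q$ (note that $q\le(b+1)/2\le g$). Summing over $q$ gives $E$. Finally, \eqref{eq:master} follows from $G=S\setminus H$ and Lemma~\ref{lem:X}.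
\end{proof}

\subsection{The gain exceeds the error}
The excess $E$ measures how far $r(be_i)$ falls below the Clifford bound $b/2$. We take $b=g$. If $r(ge_i)$ is smaller than $g/2$ by a fixed fraction of $g$, then $E$ has order $g^2\cdot g^{n-2}$, while $X$ has order at most $g^{n-1}$. The particular threshold below is the one that Section~\ref{sec:cover} can handle from the other side. The comparison of $E$ with $X$ is the step that dictates the size of $g_0(n)$.

\begin{proposition}\label{prop:few}
Suppose $3r(ge_i)<g+3$ for some $i$. If $g\ge9\cdot4^n+14$, then $\#G<B(g,n)$. If $g\ge18\cdot4^n+14$, then $\#G\le B(g,n)-\frac1{72\,(n-2)!}\left(\frac g2\right)^n$.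
\end{proposition}

\begin{proof}
Apply Proposition~\ref{prop:excess} with $b=g$. Put $T=\lfloor(g+1)/2\rfloor\ge g/2$, $s=r(ge_i)\le(g+2)/3$ and $t=T-1-s$. Then $t\ge\frac g2-1-\frac{g+2}3=\frac{g-10}6>0$, so
\begin{equation}\label{eq:t}
t(t+1)\ge\frac{(g-10)(g-4)}{36}>\frac{g(g-14)}{36}.
\end{equation}
The binomial coefficients in $E$ decrease with $q$, and $g-T=\lfloor g/2\rfloor$. Since $q-1-s$ runs through $1,\dots,t$,
\begin{equation}\label{eq:Elower}
E\ge\frac{t(t+1)}2\,W>0,\qquad W=\binom{\lfloor g/2\rfloor+n-2}{n-2}=\prod_{j=1}^{n-2}\frac{\lfloor g/2\rfloor+j}j .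
\end{equation}
For $j\ge1$ we have $\lfloor g/2\rfloor+j\ge\frac12(g-1+j)$. Hence, by Lemma~\ref{lem:X},
\[
W\ge\frac1{2^{n-2}}\binom{g+n-3}{n-2}=\frac{n-1}{2^{n-2}(g-1)}\binom{g+n-3}{n-1}\ge\frac{n-1}{2^{n-2}(g-1)}\cdot\frac X{n2^{n-2}} .
\]
With $(n-1)/n\ge\frac12$ and \eqref{eq:Elower} this gives
\[
E\ge\frac{t(t+1)}{4^{n-1}(g-1)}\,X .
\]
If $g\ge9\cdot4^n+14=36\cdot4^{n-1}+14$, then $t(t+1)>4^{n-1}g$ by \eqref{eq:t}. So $E>X$ when $X>0$, and $E>0=X$ otherwise. Now \eqref{eq:master} gives $\#G<B(g,n)$.

If $g\ge18\cdot4^n+14=72\cdot4^{n-1}+14$, then $t(t+1)>2\cdot4^{n-1}g$, so $E\ge2X$ and $\#G\le B(g,n)-E/2$. Since $g\ge28$, we have $g(g-14)\ge g^2/2$ and $t(t+1)\ge g^2/72$. Also $\lfloor g/2\rfloor+j\ge g/2$ for $j\ge1$, so $W\ge(g/2)^{n-2}/(n-2)!$. Therefore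
\[
\frac E2\ge\frac{g^2}{288}\cdot\frac{(g/2)^{n-2}}{(n-2)!}=\frac{(g/2)^n}{72\,(n-2)!}.\qedhere
\]
\end{proof}

\section{Points with many functions lie on a double cover}\label{sec:cover}

It remains to treat the case in which every system $|gP_i|$ has dimension at least $g/3+1$. A system of degree at most $g$ and such large dimension cannot map $M$ birationally, because the genus of a projective curve is bounded in terms of its degree. We recall the two bounds that we need.
\begin{itemize}
\item \emph{Castelnuovo's bound} \cite[Ch.~III, \S2]{ACGH}. Let $M$ map birationally onto a nondegenerate curve (one that lies in no hyperplane) of degree $d$ in $\mathbb{P}^r$, $r\ge2$. Put $m=\lfloor\frac{d-1}{r-1}\rfloor$ and $\varepsilon=d-1-m(r-1)$. Then $g\le\binom m2(r-1)+m\varepsilon$.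
\item \emph{Castelnuovo--Severi inequality} \cite[Thm.~3.11.3]{Stichtenoth}. Let $\pi_1\colon M\to Y_1$ and $\pi_2\colon M\to Y_2$ be maps of degrees $d_1,d_2$ onto surfaces of genera $p_1,p_2$. If the subfields $\pi_1^*\mathbb{C}(Y_1)$ and $\pi_2^*\mathbb{C}(Y_2)$ generate the function field $\mathbb{C}(M)$, then $g\le d_1p_1+d_2p_2+(d_1-1)(d_2-1)$.
\end{itemize}

\begin{lemma}\label{lem:onepoint}
Let $P\in M$ and $r=h^0(gP)-1$. If $3r\ge g+3$, then there is a map $\pi\colon M\to Y$ of degree $2$, ramified at $P$, with $Y$ of genus $p\le(g-6)/6$.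
\end{lemma}

\begin{proof}
Since $g\ge2$, we have $r\ge2$. The divisor $gP$ belongs to $|gP|$, so the fixed part of $|gP|$ is a multiple of $P$. The moving part is a base-point-free complete system $|dP|$ of dimension $r$ with $d\le g$. It defines a map $\varphi\colon M\to\mathbb{P}^r$ with nondegenerate image. Let $\kappa$ be the degree of $M\to\varphi(M)$, so that $\varphi(M)$ has degree $d/\kappa$. A hyperplane through $r$ points of $\varphi(M)$ does not contain $\varphi(M)$, so $d/\kappa\ge r$ and $\kappa\le g/r<3$.

Suppose $\kappa=1$. Then $d\ge r$ and $d-1\le g-1\le3r-4<3(r-1)$, so $m\in\{1,2\}$ in Castelnuovo's bound. For $m=1$ the bound reads $g\le d-r<g$. For $m=2$ it reads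
\[
g\le(r-1)+2\bigl(d-1-2(r-1)\bigr)=2d-3r+1\le2g-(g+3)+1=g-2 .
\]
Both are absurd, so $\kappa=2$.

Let $\psi\colon Y\to\varphi(M)$ be the normalization, let $p$ be the genus of $Y$, and write $\varphi=\psi\circ\pi$ with $\pi\colon M\to Y$ of degree $2$. The member $dP$ of $|dP|$ is cut out by a hyperplane. This hyperplane cuts out an effective divisor $A$ of degree $d/2>0$ on $Y$ with $\pi^*A=dP$. A point $Q$ of $A$ has $\pi^{-1}(Q)=\{P\}$, so $\pi$ is ramified at $P$. Because $\psi(Y)$ is nondegenerate, the linear forms on $\mathbb{P}^r$ give $h^0(A)\ge r+1$. If $A$ were special, Clifford's theorem would give $r\le d/4\le g/4$, contradicting $r>g/3$. So $A$ is nonspecial, $r\le h^0(A)-1=d/2-p$, and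
\[
p\le\frac g2-\frac{g+3}3=\frac{g-6}6.\qedhere
\]
\end{proof}

Each point now has its own double cover, while Section~\ref{sec:double} needs a single cover ramified at all of them. The bound on the genera forces the covers to agree.

\begin{proposition}\label{prop:many}
If $3r(ge_i)\ge g+3$ for all $i$, then there is an admissible double cover.
\end{proposition}

\begin{proof}
Let $\pi_i\colon M\to Y_i$ be the cover of genus $p_i\le(g-6)/6$ given by Lemma~\ref{lem:onepoint} for $P_i$, and let $F_i=\pi_i^*\mathbb{C}(Y_i)$, a subfield of index $2$ in $\mathbb{C}(M)$. The field generated by $F_1$ and $F_j$ is either $\mathbb{C}(M)$ or $F_1$. In the first case Castelnuovo--Severi gives $g\le2p_1+2p_j+1\le\frac23(g-6)+1<g$, which is absurd. So $F_j\subset F_1$, and $F_j=F_1$ because both have index $2$. Thus $\pi_j$ and $\pi_1$ differ by an isomorphism $Y_j\cong Y_1$, and $\pi_1$ is ramified at $P_j$.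
\end{proof}

\begin{remark}
The fraction $\frac13$ cannot be lowered in Proposition~\ref{prop:many}. Let $f$ be a squarefree polynomial of degree $g+1$ with $3\nmid g+1$, and let $M$ be the surface $y^3=f(x)$. The map $x$ has degree $3$ and is totally ramified over $\infty$ and the roots of $f$, so $M$ has genus $g$ by Riemann--Hurwitz. At a point $P$ over a root $a$, the powers of $1/(x-a)$ show $h^0(gP)-1\ge\lfloor g/3\rfloor$. But subfields of index $2$ and $3$ generate $\mathbb{C}(M)$, so every double cover $M\to Y$ of genus $p$ satisfies $g\le2p+2$ by Castelnuovo--Severi, and none has $p\le(g-6)/6$.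
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

Theorem~\ref{thm:universal} was proved in Section~\ref{sec:count}. For the others, note that if $g\ge3n$, an admissible double cover of genus $p$ satisfies \eqref{eq:standing}, because
\begin{equation}\label{eq:adm}
4p+n\le\tfrac23(g-6)+\tfrac13g<g .
\end{equation}
The hypotheses of Theorems~\ref{thm:main} and~\ref{thm:stability} imply $g\ge3n$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $M$ is hyperelliptic and $|2P_i|=g^1_2$ for all $i$, then the map $M\to\mathbb{P}^1$ of degree $2$ is ramified at all $P_i$, and $\#G=B(g,n)$ by Proposition~\ref{prop:hyp}. Now let $M$ and the points be arbitrary. If $3r(ge_i)<g+3$ for some $i$, then $\#G<B(g,n)$ by Proposition~\ref{prop:few}. Otherwise Proposition~\ref{prop:many} gives an admissible double cover $\pi$ of genus $p$. If $p\ge1$, then $\#G<B(g,n)$ by \eqref{eq:adm} and Proposition~\ref{prop:positive}. If $p=0$, then $M$ is hyperelliptic, each $2P_i$ is a fiber of $\pi$, so $|2P_i|=g^1_2$, and $\#G=B(g,n)$. Thus \eqref{eq:conj} always holds, with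 equality exactly in the stated case.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:stability}]
If there is no admissible double cover, then $3r(ge_i)<g+3$ for some $i$ by Proposition~\ref{prop:many}, and Proposition~\ref{prop:few} gives (a). Parts (b) and (c) follow from \eqref{eq:adm} and Propositions~\ref{prop:positive} and~\ref{prop:hyp}. If equality fails in \eqref{eq:conj}, we are in case (a) or (b). In case (b) the last claim holds because $p\ge1$. In case (a) it holds because the ratio of $\frac1{72(n-2)!}(g/2)^n$ to $\frac n{2(n-1)!}(g/2)^{n-1}$ is $\frac g{144}\cdot\frac{2(n-1)}n\ge1$, as $g\ge144$ and $n\ge2$.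
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bielliptic}]
Here $p=1$ and $g\ge4p+n$, so the results of Section~\ref{sec:double} apply, and Proposition~\ref{prop:positive} gives $\#G<B(g,n)$. Let $\gamma\in R^*$ with $|\beta|\le g-2$, and let $i\in O(\gamma)$. Then $\deg(N-F_\beta+Q_i)=g-|\beta|\ge2=2p$, so $h^0(N-F_\beta+Q_i)>h^0(N-F_\beta)$ and $\gamma\in G^-$. Hence every $\gamma\in R^*\setminus G$ has $|\beta|\in\{g-1,g\}$. Each $\beta$ comes from at most $2^n$ vectors $\gamma$, so
\[
B(g,n)-\#G\le\#(R^*\setminus G)\le2^n\left(\binom{g+n-2}{n-1}+\binom{g+n-1}{n-1}\right)\le2^{n+1}\binom{g+n-1}{n-1}.\qedhere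
\]
\end{proof}

Configurations as in Theorem~\ref{thm:bielliptic} exist for all $g\ge n+4$. Let $Y$ have genus $1$ and let $Q_1,\dots,Q_{2g-2}$ be any distinct points of $Y$; note that $2g-2\ge n$. The group of divisor classes of degree $0$ on $Y$ is a complex torus, hence divisible, so there are a divisor $D$ and a function $f$ on $Y$ with $\operatorname{div}f=\sum_jQ_j-2D$. The field $\mathbb{C}(Y)(\sqrt f\,)$ defines a double cover $M\to Y$ branched exactly where $f$ has odd order, that is, at the $Q_j$, and $M$ has genus $g$ by Riemann--Hurwitz. For fixed $n$ the bound $2^{n+1}\binom{g+n-1}{n-1}$ has order $g^{n-1}$, so the exponent $n-1$ in the last statement of Theorem~\ref{thm:stability} cannot be raised.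

\begin{thebibliography}{9}

\bibitem{ACGH}
Arbarello, Cornalba, Griffiths, and Harris, \emph{Geometry of Algebraic Curves I}.

\bibitem{source}
\texttt{https://www.cst.nihon-u.ac.jp/research/gakujutu/55/pdf/P-6.pdf}

\bibitem{Stichtenoth}
Stichtenoth, \emph{Algebraic Function Fields and Codes}.

\end{thebibliography}
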